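\title{Idempotent Ultrafilters with the Trivial Sums Property Exist in ZFC}

\begin{abstract}
We prove in ZFC that every infinite abelian group $G$ carries at least $2^{\mathfrak c}$ nonprincipal idempotent ultrafilters $p$ whose only decompositions $p=q+r$ into nonprincipal ultrafilters are $q=x+p$, $r=-x+p$ with $x\in G$. On the countably infinite Boolean group these ultrafilters are not strongly summable. The ultrafilters are built by a recursion of length $\mathfrak c$. They concentrate on words in a sparse alphabet inside $G$ in which most letters encode the letters before them, so that a sum of ultrafilters can cut a word only at marked places.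
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be an abelian group, written additively, and let $\beta G$ be the set of ultrafilters on $G$. We identify $x\in G$ with the principal ultrafilter that it generates, and we write $G^*=\beta G\setminus G$ for the set of nonprincipal ultrafilters. The group operation extends to $\beta G$ by
\[
A\in q+r \iff \{x\in G : -x+A\in r\}\in q .
\]
In particular $x+p=\{x+A : A\in p\}$ for $x\in G$, and we put $G+p=\{x+p:x\in G\}$. An ultrafilter $p$ is \emph{idempotent} if $p+p=p$.

How many ways are there to write an idempotent $p\in G^*$ as a sum? A decomposition with a principal summand, $p=x+(-x+p)=(-x+p)+x$, exists for every ultrafilter and says nothing about $p$. Among decompositions into two nonprincipal summands, some are forced by idempotence: the elements of $G$ commute with all of $\beta G$ (Section~\ref{sec:background}), so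
\[
(x+p)+(-x+p)=p+p=p\qquad\text{for all }x\in G .
\]
The most one can ask is that there be no others.

\begin{definition}\label{def:tsp}
An ultrafilter $p\in G^*$ has the \emph{trivial sums property} if, whenever $q,r\in G^*$ satisfy $q+r=p$, we have $q,r\in G+p$.
\end{definition}

For an idempotent $p$ the two translations are then opposite to each other: if $q=x+p$, $r=y+p$ and $q+r=p$, then $(x+y)+p=p$, and so $r=-x+\bigl((x+y)+p\bigr)=-x+p$.

The property is restrictive. Let $p$ be an idempotent with trivial sums, and suppose that $p=s+e$ or $p=e+s$ with $s\in\beta G$ and $e\in G^*$ idempotent. Then $p+e=p$ or $e+p=p$, so $e=x+p$ for some $x$. Now $e+e=e$ reads $2x+p=x+p$, that is, $x+p=p$, and hence $e=p$. So $p$ absorbs no idempotent other than itself. Example~\ref{ex:fail} exhibits idempotents that fail this test.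

For a sequence $\vec x=\langle x_n\mid n<\omega\rangle$ in $G$ let
\[
\mathrm{FS}(\vec x)=\Bigl\{\sum_{n\in F}x_n : F\subseteq\omega\text{ finite and nonempty}\Bigr\}.
\]
Every member of an idempotent contains a set of this form (see the lines after Lemma~\ref{lem:star}). A nonprincipal ultrafilter $p$ is \emph{strongly summable} if these sets can be taken in $p$ itself: for every $A\in p$ there is $\vec x$ with $\mathrm{FS}(\vec x)\subseteq A$ and $\mathrm{FS}(\vec x)\in p$. To control the decompositions of $p$ one wants members of $p$ whose elements reveal how they were added up, and sets $\mathrm{FS}(\vec x)$ with sparse $\vec x$ are the first candidates. However, the existence of strongly summable ultrafilters on abelian groups cannot be proved in ZFC. The following question is stated as open in~\cite{thesis}.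

\medskip
\noindent\textbf{Question.} Does ZFC prove that there exist an abelian group $G$ and an idempotent $p\in G^*$ with the trivial sums property?
\medskip

One might guess that it does not. Compactness produces idempotents with no control over their decompositions, and a recursive construction must decide $\mathfrak c$ many subsets of $G$, so that after countably many steps it has to respect uncountably many earlier commitments at once. The answer is nevertheless positive, on every infinite abelian group.

\begin{theorem}[ZFC]\label{thm:main}
Let $G$ be an infinite abelian group. There are at least $2^{\mathfrak c}$ idempotents $p\in G^*$ such that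
\begin{equation}\label{eq:trivial}
q,r\in G^*,\ q+r=p\ \Longrightarrow\ \exists x\in G:\ q=x+p,\ r=-x+p .
\end{equation}
In particular each such $p$ has the trivial sums property.
\end{theorem}

For countable $G$ the number $2^{\mathfrak c}$ is the largest possible, because $|\beta G|\le 2^{\mathfrak c}$. A group is \emph{Boolean} if $x+x=0$ for all $x$; the countably infinite Boolean group is the group of finite subsets of $\omega$ under symmetric difference.

\begin{theorem}\label{thm:boolean}
If $G$ is the countably infinite Boolean group, then none of the idempotents constructed in the proof of Theorem~\ref{thm:main} is strongly summable.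
\end{theorem}

Section~\ref{sec:background} recalls the facts about $\beta G$ that we use and reduces to countable $G$. Section~\ref{sec:idea} shows the main device in a small case and lists what the general proof has to add; Sections~\ref{sec:words}--\ref{sec:proof} carry this out. Section~\ref{sec:boolean} proves Theorem~\ref{thm:boolean}.

\section{Background on $\beta G$}\label{sec:background}

\emph{Topology.} For $X\subseteq G$ let $\overline X=\{q\in\beta G:X\in q\}$. These sets are clopen and form a base of a compact Hausdorff topology on $\beta G$, with $\overline{X\cap Y}=\overline X\cap\overline Y$ and $\overline{X\cup Y}=\overline X\cup\overline Y$. Compactness says that a family of subsets of $G$ is contained in an ultrafilter if and only if all its finite subfamilies have nonempty intersection. The set $G^*$ is closed, because $\overline{\{x\}}=\{x\}$ is open.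

\emph{Quantifiers.} ``For $q$-a.e.\ $x$, $P(x)$'' means $\{x:P(x)\}\in q$. Finitely many statements that hold $q$-a.e.\ hold together $q$-a.e.; of a statement and its negation exactly one holds $q$-a.e.; a function with finitely many values is $q$-a.e.\ constant. The definition of the sum reads
\[
A\in q+r\iff\text{for $q$-a.e.\ $x$, for $r$-a.e.\ $y$: } x+y\in A .
\]
The order matters: $y$ is chosen after $x$, but $r$ does not depend on $x$.

\emph{Algebra.} The sum is associative, since both bracketings of $q+r+s$ are described by three iterated quantifiers. For fixed $r$ the map $q\mapsto q+r$ is continuous, since the preimage of $\overline A$ is $\overline{\{x:-x+A\in r\}}$. For $x\in G$, each of $A\in x+r$ and $A\in r+x$ means $-x+A\in r$; so $x$ commutes with $r$, and ``$P$ holds $(x+r)$-a.e.''\ means ``$P(x+y)$ holds for $r$-a.e.\ $y$''. If $r\in G^*$, then $q+r\in G^*$ for every $q\in\beta G$, because $\{x:-x+\{z\}\in r\}=\emptyset$ for each $z\in G$.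

\emph{The Ellis--Numakura lemma.} A nonempty compact Hausdorff semigroup in which all maps $q\mapsto q+r$ are continuous contains an idempotent. Thus every nonempty closed subsemigroup of $\beta G$ contains an idempotent.

\begin{lemma}\label{lem:star}
Let $e\in\beta G$ be idempotent, $A\in e$, and $A^\star=\{x\in A:-x+A\in e\}$. Then $A^\star\in e$, and $-x+A^\star\in e$ for every $x\in A^\star$.
\end{lemma}

\begin{proof}
Since $A\in e+e$, the set $\{x:-x+A\in e\}$ is in $e$, so $A^\star\in e$. For $x\in A^\star$ we have $-x+A^\star=(-x+A)\cap\{y:-y+(-x+A)\in e\}$. The first set is in $e$ by the choice of $x$, and the second because $-x+A\in e+e$.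
\end{proof}

Choosing $x_n$ recursively in $A^\star\cap\bigcap_y(-y+A^\star)$, where $y$ runs over the nonempty sums of distinct terms among $x_0,\dots,x_{n-1}$, gives $\mathrm{FS}(\vec x)\subseteq A^\star\subseteq A$. The construction in Section~\ref{sec:step} is a branching version of this recursion.

\begin{example}\label{ex:fail}
Let $G=H\oplus K$ with $H$ and $K$ infinite. The closed semigroups $\overline H\cap G^*$ and $\overline K\cap G^*$ contain idempotents $e$ and $f$. The set $\beta G+f+e$ is a semigroup, and it is closed as a continuous image of $\beta G$, so it contains an idempotent $p=s+f+e\in G^*$. We claim $p\ne e$. A coset of $H$ meets $K$ in one point, so it is not in $f$; hence $H\notin s+f$. Also $\{x:-x+H\in e\}=H$, so $H\in p$ would mean $H\in s+f$. Thus $H\in e\setminus p$. By the test in the introduction, $p$ does not have the trivial sums property.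
\end{example}

\begin{lemma}\label{lem:countable}
If Theorem~\ref{thm:main} holds for countably infinite groups, it holds for all infinite abelian groups.
\end{lemma}

\begin{proof}
Let $H\le G$ be a countably infinite subgroup. An ultrafilter on $H$ generates an ultrafilter on $G$ that contains $H$. This identifies $\beta H$ with $\overline H\subseteq\beta G$ and $H^*$ with $\overline H\cap G^*$, and it respects sums, by the quantifier description. Let $p\in H^*$ be an idempotent that satisfies \eqref{eq:trivial} in $H$, and let $q+r=p$ with $q,r\in G^*$. As $H\in p$, the set $X=\{x:-x+H\in r\}$ is in $q$. At most one coset of $H$ belongs to $r$, so $X$ lies in one coset $x_0+H$, with $x_0\in X$. Then $x_0+H\in q$ and $-x_0+H\in r$; that is, $-x_0+q$ and $x_0+r$ lie in $H^*$. Their sum is $p$. So there is $x\in H$ with $-x_0+q=x+p$ and $x_0+r=-x+p$, which gives $q=(x_0+x)+p$ and $r=-(x_0+x)+p$.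
\end{proof}

\section{The idea in the Boolean group}\label{sec:idea}

In this section only, $G$ is the group of finite subsets of $\omega$ under symmetric difference. Let $S_0$ be the set of ultrafilters that contain $\{y\neq\emptyset:\min y>j\}$ for every $j$. If $q,r\in S_0$, then for $q$-a.e.\ $x$ and $r$-a.e.\ $y$ we have $\max x<\min y$ and $x+y=x\cup y$. So a decomposition $p=q+r$ inside $S_0$ cuts typical elements of a member of $p$ into an initial part $x$ and a final part $y$. We want members of $p$ that dictate where the cut falls.

\begin{example}\label{ex:pairs}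
Fix $M:\omega\to\omega$ that takes every value infinitely often. Call $\{m,n\}$ with $m<n$ a \emph{coded pair} if $M(m)$ is even and $M(n)=2m+1$. Let $L$ be the set of unions $y_1\cup\dots\cup y_l$ ($l\ge1$) of coded pairs with $\max y_j<\min y_{j+1}$. An element of $L$ determines its pairs: they begin at the points where $M$ is even. We claim that for $q,r\in S_0$,
\begin{equation}\label{eq:toy}
L\in q+r\iff L\in q\text{ and }L\in r .
\end{equation}
The implication from right to left holds because $x\cup y\in L$ whenever $x,y\in L$ and $\max x<\min y$. Conversely, let $X=\{x\ne\emptyset:-x+L\in r\}\in q$. For $x\in X$ and $r$-a.e.\ $y$ we have $\max x<\min y$ and $x\cup y\in L$. Suppose $M(\min y)$ is odd for $r$-a.e.\ $y$. Then the cut splits a pair, namely $\{\max x,\min y\}$, and $M(\min y)=2\max x+1$. Given $x_1,x_2\in X$, one $y$ serves both, so $\max x_1=\max x_2$. Thus $\max$ is constant on $X$, which is impossible since $X\in q\in S_0$. Hence $M(\min y)$ is even for $r$-a.e.\ $y$, the cut falls between two pairs, and $x,y\in L$. So $X\subseteq L$ and $L\in r$.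

The code is essential. If we only ask that $M(n)=1$, then \eqref{eq:toy} fails for $q,r\in S_0$ concentrated on the singletons $\{m\}$ with $M(m)$ even and on the singletons $\{n\}$ with $M(n)=1$, respectively.
\end{example}

The point is that $r$ does not know $x$. A link in which the next point encodes the past cannot be cut by a sum. Now suppose that $p$ is the only member of $S_0$ that contains all sets of some family of sets $L$ satisfying \eqref{eq:toy}. Then $p+p=p$, and $q+r=p$ with $q,r\in S_0$ forces $q=r=p$. It would remain to show that an arbitrary decomposition of $p$ can be translated into $S_0$. For general members of $S_0$ this is false.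

\begin{example}\label{ex:intervals}
Let $z_n=\{0,\dots,n-1\}$ and let $r\in G^*$ contain $\{z_n:n<\omega\}$. For $m<n$ we have $z_m+z_n=\{m,\dots,n-1\}$, so $r+r\in S_0$. But no translate $x+r$ is in $S_0$: if $k$ is larger than all elements of $x$, then $k\in x+z_n$ for all $n>k$.
\end{example}

Here the final part $y$ follows a fixed infinite set for a long time, and $x$ cancels its beginning. The trace of this is that the sum $x+y$ also follows that infinite set for a while. We exclude it by requiring that each point be far beyond the points before it, at a rate faster than any prescribed one. The proof of Theorem~\ref{thm:main} therefore has four parts.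
\begin{enumerate}
\item Find inside an arbitrary countable $G$ a set of ``words'' that behaves like the finite subsets of $\omega$ (Section~\ref{sec:words}).
\item Replace $S_0$ by a smaller semigroup $S$ into which all decompositions of its elements can be translated (Section~\ref{sec:S}).
\item Provide $\mathfrak c$ independent functions $M$, so that each step of the recursion has a fresh one that no earlier step has restricted (Section~\ref{sec:rows}).
\item Given $A\subseteq G$, build a set $L$ as above inside $A$ or inside $G\setminus A$, at the cost of countably many of these functions (Section~\ref{sec:step}).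
\end{enumerate}

\section{Letters and words}\label{sec:words}

From now on $G=\{g_0,g_1,g_2,\dots\}$ is countably infinite, enumerated without repetition, with $g_0=0$. For $x=g_j$ we write $\#x=j$. We choose finite sets $E_k$ of letters so sparse that a difference of letters of $E_k$ cannot be produced from lower levels, not even with the help of one of $g_0,\dots,g_k$. The sizes of the $E_k$ matter only in Section~\ref{sec:rows}.

\begin{lemma}\label{lem:letters}
There are sets $E_k\subseteq G\setminus\{0\}$ with $|E_k|=(k+1)^{2^k}$ such that, with $\Delta_k=\{c-a:c,a\in E_k\cup\{0\}\}$ and $V_k=\{g_0,\dots,g_k\}+\Delta_0+\dots+\Delta_{k-1}$, we have $\Delta_k\cap V_k\subseteq\{0\}$ for all $k$.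
\end{lemma}

\begin{proof}
Given $E_0,\dots,E_{k-1}$, the set $V_k$ is finite and contains $0$. Choose the elements of $E_k$ one at a time. If $F$ is the set chosen so far, take $c$ outside the finite set $\{a\pm v:a\in F\cup\{0\},\,v\in V_k\}$. Then $c-a\notin V_k$ and $a-c\notin V_k$ for $a\in F\cup\{0\}$; in particular $c\notin F\cup\{0\}$. Every nonzero element of $\Delta_k$ is such a difference.
\end{proof}

\begin{lemma}\label{lem:top}
If $g_j=\delta_0+\dots+\delta_m$ with $\delta_k\in\Delta_k$, then $\delta_k=0$ for all $k>j$. If $j=0$, then all $\delta_k$ vanish.
\end{lemma}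

\begin{proof}
Otherwise let $m'>j$ be the largest index with $\delta_{m'}\ne0$. As $\Delta_k=-\Delta_k$, we get $\delta_{m'}=g_j-\sum_{k<m'}\delta_k\in V_{m'}$, contrary to Lemma~\ref{lem:letters}. If $j=0$, what remains is $0=\delta_0$.
\end{proof}

If $\sum_kc_k=\sum_kc'_k$ with $c_k,c'_k\in E_k\cup\{0\}$ almost all zero, then the differences $c_k-c_k'\in\Delta_k$ add up to $g_0$, so $c_k=c_k'$ for all $k$. In particular the sets $E_k$ are pairwise disjoint. The elements of $E=\bigcup_kE_k$ are \emph{letters}, and $a\in E_k$ has \emph{level} $\ell(a)=k$. A \emph{word} is an element $w=a_1+\dots+a_n$ of $G$ with $n\ge0$ and letters $a_i$ of strictly increasing levels. By what we just saw, $w$ determines the sequence $a_1\cdots a_n$, and we identify the two; so prefixes and suffixes of $w$ make sense, and the empty word is $0$. Let $\mathcal W$ be the set of words and $\mathcal W^+=\mathcal W\setminus\{0\}$. For $w\in\mathcal W^+$ let $\min w=\ell(a_1)$ and $\max w=\ell(a_n)$, and put $\max 0=-1$. For each $m$ only finitely many words have $\max w\le m$. A word $y\in\mathcal W^+$ is \emph{beyond} $x\in\mathcal W$ if $\min y>\max x$; then $x+y$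 is the concatenation $xy$. In what follows, ``$va$ is a prefix of $w$'' always means that $v$ is a word and $a$ a letter.

In the Boolean group of Section~\ref{sec:idea} every element was a word. Here most elements need not be, and the next lemma, which is the reason for putting $g_0,\dots,g_k$ into $V_k$, says that a non-word cannot be repaired by adding high letters.

\begin{lemma}\label{lem:nonword}
If $x=g_j\notin\mathcal W$ and $y\in\mathcal W^+$ has $\min y>j$, then $x+y\notin\mathcal W$.
\end{lemma}

\begin{proof}
Suppose $x+y=w'w''\in\mathcal W$, where $w'$ consists of the letters of level at most $j$ and $w''$ of the others. Group $g_j=w'+(w''-y)$ by levels. This is a sum as in Lemma~\ref{lem:top}, and $w''-y$ is the sum of the terms of level above $j$. So $w''-y=0$ and $x=w'\in\mathcal W$, a contradiction.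
\end{proof}

We shall impose on words conditions of the form ``the letter after the prefix $v$ is restricted by a number $h(v)$''. For $h:\mathcal W\to\omega$ and $x\in\mathcal W$ define the \emph{shift} $h_x:\mathcal W\to\omega$ by $h_x(y)=h(xy)$ if $y=0$ or $y$ is beyond $x$, and $h_x(y)=0$ otherwise. Shifts are used through the following observation.
\begin{equation}\label{eq:prefix}
\begin{array}{l}
\text{If $y$ is beyond $x$ and $va$ is a prefix of $xy$, then either $va$ is a prefix of $x$,}\\
\text{or $v=xy'$ with $y'a$ a prefix of $y$, and then $h(v)=h_x(y')$.}
\end{array}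
\end{equation}

\section{The semigroup $S$}\label{sec:S}

As in Section~\ref{sec:idea}, let $S_0$ be the set of $q\in\beta G$ such that, for every $j$, $q$-a.e.\ $y$ is a nonempty word with $\min y>j$.

\begin{lemma}\label{lem:S0}
Let $q\in S_0$. Then:
\begin{enumerate}
\item[(a)] $q$ is nonprincipal;
\item[(b)] for each $x\in\mathcal W$, $q$-a.e.\ $y$ is beyond $x$;
\item[(c)] for each $x\in G\setminus\mathcal W$, $q$-a.e.\ $y$ has $x+y\notin\mathcal W$;
\item[(d)] for each letter $e$, $q$-a.e.\ $y$ is a word that does not contain $e$.
\end{enumerate}
\end{lemma}

\begin{proof}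
For (b), (c), (d) take $j=\max x$, $j=\#x$ (with Lemma~\ref{lem:nonword}) and $j=\ell(e)$. For (a), no single $y$ has $\min y>j$ for all $j$.
\end{proof}

For $h:\mathcal W\to\omega$ let
\[
U_h=\{w\in\mathcal W:\ \ell(a)\ge h(v)\text{ whenever $va$ is a prefix of }w\},\qquad U_h^+=U_h\setminus\{0\}.
\]
The set $U_h$ is closed under prefixes. Let
\[
S=\{q\in\beta G: U_h^+\in q\text{ for all }h:\mathcal W\to\omega\}.
\]
This is a closed set; that it is nonempty will follow from Lemma~\ref{lem:free}. The constant function $h=j+1$ shows that $S\subseteq S_0$. If $q\in G^*\setminus S$, then $U_h\notin q$ for some $h$, because $U_h$ and $U_h^+$ differ by one point.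

\begin{lemma}\label{lem:Ssemigroup}
If $x\in U_h^+$ and $t\in S$, then $-x+U_h^+\in t$. Consequently $S+S\subseteq S$.
\end{lemma}

\begin{proof}
For $t$-a.e.\ $y$, the word $y$ is beyond $x$ and lies in $U_{h_x}$. Then $x+y=xy\in U_h^+$ by \eqref{eq:prefix}. If $q,t\in S$, then $\{x:-x+U_h^+\in t\}$ contains $U_h^+\in q$, so $U_h^+\in q+t$.
\end{proof}

\begin{proposition}\label{prop:reduce}
If $p\in S$, $q,r\in G^*$ and $q+r=p$, then there is $x\in G$ with $-x+q\in S$ and $x+r\in S$.
\end{proposition}

\begin{proof}
\emph{Step 1: some translate of $r$ is in $S$.} Suppose that $D=G+r$ is disjoint from $S$. Each $d\in D$ then misses some $U_h$; the difficulty is to find \emph{one} $h$ with $U_h\notin d$ for all $d\in D$. Once we have it, $\{x:-x+U_h\in r\}=\{x:U_h\in x+r\}=\emptyset$, so $U_h\notin q+r=p$, contrary to $p\in S$.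

Only the $d\in D$ with $\mathcal W\in d$ matter. For such $d$ let $\mathrm{St}(d)$ be the set of words $s$ such that $d$-a.e.\ element is a word with prefix $s$. This set contains $0$ and is closed under prefixes. It is a chain under the prefix order, since two of its elements are prefixes of a common word.

\emph{Case 1: some $d\in D$ has $\mathcal W\in d$ and finite $\mathrm{St}(d)$.} Let $s$ be the longest element of $\mathrm{St}(d)$ and $d_0=-s+d$; then $D=G+d_0$. Since $d$ is nonprincipal, $d$-a.e.\ element has the form $sy$ with $y\in\mathcal W^+$, so $\mathcal W^+\in d_0$. We claim $d_0\in S_0$. Otherwise there is $j$ with $\min y\le j$ for $d_0$-a.e.\ $y$. There are only finitely many letters of level at most $j$, so the first letter of $y$ is $d_0$-a.e.\ equal to one letter $a$. Then $sa\in\mathrm{St}(d)$, contrary to the choice of $s$.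

As $d_0\in G^*\setminus S$, there is $h^0$ with $U_{h^0}\notin d_0$. To make the violation of $h^0$ visible behind every prefix, put
\[
h(w)=\max\{h^0(w'): w'\text{ is a suffix of }w\},
\]
where $0$ and $w$ count as suffixes. Let $x\in G$. If $x\notin\mathcal W$, then $\mathcal W\notin x+d_0$ by Lemma~\ref{lem:S0}(c). If $x\in\mathcal W$, then $d_0$-a.e.\ $y$ is beyond $x$ and not in $U_{h^0}$. Such a $y$ has a prefix $y'a$ with $\ell(a)<h^0(y')\le h(xy')$, so $xy\notin U_h$. In both cases $U_h\notin x+d_0$.

\emph{Case 2: $\mathrm{St}(d)$ is infinite for every $d\in D$ with $\mathcal W\in d$.} This is the situation of Example~\ref{ex:intervals}: each such $d$ follows an infinite branch, and we make $h$ outgrow countably many branches. Let $d_n=g_n+r$ and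
\[
h(w)=\max\bigl(\{0\}\cup\{\ell(a)+1:\ n\le\max w,\ \mathcal W\in d_n,\ wa\in\mathrm{St}(d_n)\}\bigr).
\]
The maximum is over a finite set, because for given $w$ and $n$ the chain $\mathrm{St}(d_n)$ contains $wa$ for at most one letter $a$. Fix $n$ with $\mathcal W\in d_n$. The infinite set $\mathrm{St}(d_n)$ contains a word $w$ with $\max w\ge n$, and also a longer word, which extends $w$; so $wa\in\mathrm{St}(d_n)$ for some letter $a$. Now $d_n$-a.e.\ element has the prefix $wa$, and $\ell(a)<h(w)$. Hence $U_h\notin d_n$.

\emph{Step 2.} Let $r'=x+r\in S$ and $q'=-x+q$, so $q'+r'=p$. Suppose $q'\notin S$. As $q'$ is nonprincipal, $U_h\notin q'$ for some $h$. Let $z\in G\setminus U_h$. If $z\in\mathcal W$, then $r'$-a.e.\ $y$ is beyond $z$, and $zy\notin U_h$ because $U_h$ is closed under prefixes. If $z\notin\mathcal W$, then $z+y\notin\mathcal W$ for $r'$-a.e.\ $y$ by Lemma~\ref{lem:S0}(c). Hence $\{z:-z+U_h\in r'\}\subseteq U_h\notin q'$, so $U_h\notin p$, a contradiction.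
\end{proof}

\section{Towers, rows and prescriptions}\label{sec:rows}

We now isolate what the set $L$ of Example~\ref{ex:pairs} did. One change is needed. To keep $L$ inside a given set $A$, the block that follows an initial part $x$ must be adapted to $x$, as in the recursion after Lemma~\ref{lem:star}. So $L$ is not closed under all concatenations, and we replace it by a decreasing sequence of sets: the higher $x$ reaches, the further along the sequence $y$ must lie.

\begin{definition}\label{def:tower}
A \emph{tower} is a sequence $L=(L^n)_{n<\omega}$ with $\mathcal W^+\supseteq L^0\supseteq L^1\supseteq\cdots$ such that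
\begin{enumerate}
\item[(T1)] if $x\in L^n$, $y\in L^{\max x+1}$ and $y$ is beyond $x$, then $xy\in L^n$;
\item[(T2)] if $q,r\in S$ and $L^n\in q+r$ for all $n$, then $L^n\in q$ and $L^n\in r$ for all $n$.
\end{enumerate}
For a family $\mathcal T$ of towers let
\[
\mathcal B(\mathcal T)=\{U_h^+:h:\mathcal W\to\omega\}\cup\{L^n:L\in\mathcal T,\ n<\omega\},\qquad T(\mathcal T)=\bigcap_{Y\in\mathcal B(\mathcal T)}\overline Y\ \subseteq S .
\]
\end{definition}

\begin{lemma}\label{lem:towers}
Let $\mathcal T$ be a family of towers and $T=T(\mathcal T)$.
\begin{enumerate}
\item[(a)] If $x\in Y\in\mathcal B(\mathcal T)$ and $t\in T$, then $-x+Y\in t$.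
\item[(b)] For $q,r\in S$: $\ q+r\in T\iff q,r\in T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $Y=U_h^+$ this is Lemma~\ref{lem:Ssemigroup}. For $Y=L^n$, condition (T1) says that $-x+L^n$ contains $\{y\in L^{\max x+1}:y\text{ beyond }x\}$, which is in $t$.

(b) If $q,r\in T$ and $Y\in\mathcal B(\mathcal T)$, then $\{x:-x+Y\in r\}\supseteq Y\in q$ by (a), so $Y\in q+r$. The converse is (T2).
\end{proof}

Our goal is a family $\mathcal T$ for which $T(\mathcal T)$ is a single point. We add towers one at a time, and each new tower uses a labeling $M$ of the letters. For the new tower to be compatible with the old ones, the old ones must leave the values of $M$ completely free. This is why there are many letters on each level.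

\subsection*{Rows}
Let $R=\{0,1\}^\omega$; its $\mathfrak c$ elements are called \emph{rows}. Identify $E_k$ with the set of functions $\{0,1\}^k\to\{0,\dots,k\}$, which has $(k+1)^{2^k}$ elements. For $i\in R$ define $f_i:E\to\omega$ by $f_i(a)=a(i{\restriction}k)$ for $a\in E_k$.

\begin{lemma}\label{lem:indep}
If $i_1,\dots,i_n\in R$ are distinct and $c_1,\dots,c_n\in\omega$, then for all but finitely many $k$ there is $a\in E_k$ with $f_{i_j}(a)=c_j$ for $j=1,\dots,n$.
\end{lemma}

\begin{proof}
If $k\ge\max_jc_j$ and the restrictions $i_j{\restriction}k$ are distinct, let $a$ send $i_j{\restriction}k$ to $c_j$ and all other points to $0$.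
\end{proof}

\subsection*{Prescriptions}
A \emph{prescription} is a family $\varphi=(\varphi_i)_{i\in F}$ of functions $\varphi_i:\mathcal W\to\omega$ indexed by a finite set $F\subseteq R$; it is a prescription \emph{in} $I$ if $F\subseteq I$. It dictates, in each row $i\in F$, the label of each letter as a function of the preceding prefix. The set of words that obey $\varphi$ is
\[
O(\varphi)=\{w\in\mathcal W: f_i(a)=\varphi_i(v)\text{ whenever $va$ is a prefix of $w$ and }i\in F\}.
\]
If $\varphi$ and $\psi$ have disjoint index sets, then $O(\varphi\cup\psi)=O(\varphi)\cap O(\psi)$. With $\varphi_x=((\varphi_i)_x)_{i\in F}$, observation \eqref{eq:prefix} gives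
\begin{equation}\label{eq:obey}
x\in O(\varphi),\ \ y\in O(\varphi_x),\ \ y\text{ beyond }x\ \Longrightarrow\ xy\in O(\varphi).
\end{equation}

\begin{definition}\label{def:free}
A family $\mathcal T$ of towers is \emph{free over} $I\subseteq R$ if for every prescription $\varphi$ in $I$ there is $t\in T(\mathcal T)$ with $O(\varphi)\in t$.
\end{definition}

The empty prescription is allowed, so freeness implies $T(\mathcal T)\neq\emptyset$. Freeness holds at the start, and it passes to limits of any length because each prescription is finite. This is what lets the recursion run through uncountable stages in ZFC.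

\begin{lemma}\label{lem:free}
\begin{enumerate}
\item[(a)] The empty family is free over $R$.
\item[(b)] Let $\xi$ be a limit ordinal and let $(\mathcal T_\eta)_{\eta<\xi}$ be an increasing chain of families of towers with $\mathcal T_\eta$ free over $I_\eta$. Then $\bigcup_\eta\mathcal T_\eta$ is free over $\bigcap_\eta I_\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\varphi=(\varphi_i)_{i\in F}$. By compactness it suffices to find an element of $O(\varphi)\cap U_{h_1}^+\cap\dots\cap U^+_{h_n}$ for given $h_1,\dots,h_n$. By Lemma~\ref{lem:indep} there are $k\ge\max_jh_j(0)$ and $a\in E_k$ with $f_i(a)=\varphi_i(0)$ for $i\in F$. The one-letter word $a$ is such an element.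

(b) For a prescription $\varphi$ in $\bigcap_\eta I_\eta$ the closed sets $T(\mathcal T_\eta)\cap\overline{O(\varphi)}$ are nonempty and decrease. Their intersection is $T(\bigcup_\eta\mathcal T_\eta)\cap\overline{O(\varphi)}$, and it is nonempty by compactness.
\end{proof}

\section{Adding one tower}\label{sec:step}

\begin{proposition}\label{prop:step}
Let $\mathcal T$ be a family of towers that is free over an uncountable set $I\subseteq R$, and let $A\subseteq G$. There are a countable set $J^*\subseteq I$ and towers $L_0,L_1$ such that
\begin{enumerate}
\item[(i)] $L_0^0\cap L_1^0=\emptyset$;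
\item[(ii)] $L_0^0\cup L_1^0$ is contained in $A$ or in $G\setminus A$;
\item[(iii)] $\mathcal T\cup\{L_0\}$ and $\mathcal T\cup\{L_1\}$ are free over $I\setminus J^*$.
\end{enumerate}
\end{proposition}

Throughout this section $T=T(\mathcal T)$ and $\mathcal B=\mathcal B(\mathcal T)$. To keep concatenations inside $A$ or $G\setminus A$ we want an idempotent $e$ and Lemma~\ref{lem:star}. The closed semigroup $T$ contains idempotents, but an arbitrary one may contain a set that clashes with prescriptions in every row, and then (iii) is lost. So we first single out the sets that can be used at the cost of countably many rows, and show that the ultrafilters made of such sets form a closed semigroup.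

\subsection*{Large sets}
A set $B\subseteq G$ is \emph{large} if there is a countable $J\subseteq I$, a \emph{witness}, such that for every prescription $\varphi$ in $I\setminus J$ there is $t\in T$ with $B\cap O(\varphi)\in t$. A countable subset of $I$ that contains a witness is a witness. Supersets of large sets are large, $\emptyset$ is not large, and $G$ is large with witness $\emptyset$ because $\mathcal T$ is free over $I$.

\begin{lemma}\label{lem:partition}
If $B_1\cup B_2$ is large, then $B_1$ or $B_2$ is large.
\end{lemma}

\begin{proof}
Let $J$ be a witness for $B_1\cup B_2$ and suppose that $B_1$ is not large. Then $J$ is not a witness for $B_1$, so there is a prescription $\varphi=(\varphi_i)_{i\in F}$ in $I\setminus J$ such that no $t\in T$ contains $B_1\cap O(\varphi)$. We show that $J\cup F$ is a witness for $B_2$. Let $\psi$ be a prescription in $I\setminus(J\cup F)$. Then $\varphi\cup\psi$ is a prescription in $I\setminus J$, so some $t\in T$ contains $B_1\cup B_2$, $O(\varphi)$ and $O(\psi)$. Since $B_1\cap O(\varphi)\notin t$, we have $B_1\notin t$. So $B_2\in t$, and $B_2\cap O(\psi)\in t$.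
\end{proof}

Thus the sets that are not large form a proper ideal, and their complements form a proper filter. Let $\Gamma$ be the set of ultrafilters all of whose members are large. These are exactly the ultrafilters that extend this filter, so $\Gamma$ is nonempty and closed. Moreover $\Gamma\subseteq T$: for $Y\in\mathcal B$ no $t\in T$ contains $G\setminus Y$, so $G\setminus Y$ is not large and $Y$ belongs to every member of $\Gamma$.

\begin{lemma}\label{lem:gamma}
$\Gamma+\Gamma\subseteq\Gamma$.
\end{lemma}

\begin{proof}
Let $q,r\in\Gamma$ and $B\in q+r$. Since $q\in S$, the set $X=\{x\in\mathcal W^+:-x+B\in r\}$ is in $q$. So $X$ is large, and $-x+B$ is large for each $x\in X$. As $X$ is countable, the union $J$ of witnesses for all these sets is countable, and it is a witness for each of them. (This is why witnesses are allowed to be countable and not merely finite.) We show that $J$ is a witness for $B$.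

Let $\varphi$ be a prescription in $I\setminus J$. By compactness it suffices to find an element of $B\cap O(\varphi)\cap\bigcap\mathcal B_0$ for each finite $\mathcal B_0\subseteq\mathcal B$. Some member of $T$ contains $X\cap O(\varphi)$, and it contains all sets in $\mathcal B_0$; so there is $x\in X\cap O(\varphi)\cap\bigcap\mathcal B_0$. The shift $\varphi_x$ is again a prescription in $I\setminus J$, so some $t\in T$ contains $(-x+B)\cap O(\varphi_x)$. By Lemma~\ref{lem:towers}(a), $t$ contains $-x+Y$ for $Y\in\mathcal B_0$, and $t$-a.e.\ $y$ is beyond $x$. Choose $y$ with all these properties. Then $xy=x+y$ lies in $B$ and in $\bigcap\mathcal B_0$, and $xy\in O(\varphi)$ by \eqref{eq:obey}.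
\end{proof}

\subsection*{Runs}
By the Ellis--Numakura lemma there is an idempotent $e\in\Gamma$. Replacing $A$ by its complement if necessary, we assume $A\in e$, and we let $A^\star$ be as in Lemma~\ref{lem:star}. For $N<\omega$ put
\[
Q_N=A^\star\cap\bigcap\{-x+A^\star:\ x\in A^\star\cap\mathcal W,\ \max x<N\}.
\]
An element of $Q_N$ can be added to any word of $A^\star$ below level $N$ without leaving $A^\star$. The intersection is finite, so $Q_N\in e$ by Lemma~\ref{lem:star}, and $Q_N$ is large. Let $J\subseteq I$ be a countable set that is a witness for all $Q_N$. Since $I$ is uncountable, we can choose a row $i^*\in I\setminus J$. Put $J^*=J\cup\{i^*\}$ and $M=f_{i^*}$.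

The blocks that replace the coded pairs of Example~\ref{ex:pairs} are words in some $Q_N$. Their first letter announces $N$, and each later letter encodes the part of the block before it. A \emph{run with start $N$} is a nonempty word $y=b_1\cdots b_m$ such that
\[
M(b_1)=2N,\qquad M(b_{i+1})=2\,\#(b_1\cdots b_i)+1\ \ (1\le i<m),\qquad y\in Q_N .
\]
For $\varepsilon\in\{0,1\}$ let $L^0_\varepsilon$ be the set of words $w=y_1\cdots y_l$ ($l\ge1$) in which $y_j$ is a run with start $N_j\equiv\varepsilon\pmod 2$, and for $j<l$ the run $y_{j+1}$ is beyond $y_j$ and $\max y_j<N_{j+1}$. For instance, a word with the labels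
\[
\begin{array}{c|ccc|cc}
a & b_1 & b_2 & b_3 & c_1 & c_2\\ \hline
M(a) & 2N_1 & 2\#(b_1)+1 & 2\#(b_1b_2)+1 & 2N_2 & 2\#(c_1)+1
\end{array}
\]
is in $L^0_\varepsilon$ if $b_1b_2b_3\in Q_{N_1}$, $c_1c_2\in Q_{N_2}$, $\ell(b_3)<N_2$ and $N_1\equiv N_2\equiv\varepsilon\pmod2$. Call a letter $a$ a \emph{start letter} if $M(a)$ is even. In $w\in L^0_\varepsilon$ the start letters are exactly the first letters of the runs, so $w$ determines its runs and their starts. Write $N_1(w)$ for the start of the first run, and let
\[
L_\varepsilon^n=\{w\in L_\varepsilon^0:N_1(w)\ge n\}.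
\]

\begin{proof}[Proof of Proposition~\ref{prop:step}]
\emph{(i)} The first letter $a$ of a word in $L^0_\varepsilon$ has $M(a)=2N$ with $N\equiv\varepsilon\pmod2$.

Fix $\varepsilon$ and write $L^n=L^n_\varepsilon$.

\emph{(ii)} Let $w=y_1\cdots y_l\in L^0$. We show $y_1\cdots y_j\in A^\star$ by induction on $j$. First, $y_1\in Q_{N_1}\subseteq A^\star$. If $x=y_1\cdots y_j\in A^\star$ and $j<l$, then $\max x=\max y_j<N_{j+1}$, so $y_{j+1}\in Q_{N_{j+1}}\subseteq-x+A^\star$, that is, $xy_{j+1}\in A^\star$. Hence $L^0\subseteq A^\star\subseteq A$.

\emph{(T1)} Let $x\in L^n$ and let $y\in L^{\max x+1}$ be beyond $x$. List the runs of $x$ and then those of $y$. The only new conditions are at the junction: $y$ is beyond $x$, and $\max x<N_1(y)$. Both hold, so $xy\in L^0$, and $N_1(xy)=N_1(x)\ge n$.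

\emph{(T2)} Let $q,r\in S$ with $L^n\in q+r$ for all $n$. The sets $X_n=\{x\in\mathcal W^+:-x+L^n\in r\}$ are in $q$. For $x\in X_n$ the set $Y^n_x=\{y:y\text{ beyond }x,\ xy\in L^n\}$ is in $r$. Let $Z$ be the set of nonempty words that begin with a start letter.

We claim $Z\in r$. Suppose not. Let $x\in X_0$ and $y\in Y_x^0\setminus Z$, and let $a$ be the first letter of $y$. The first letter of $x$ is a start letter, because it is the first letter of $xy\in L^0$. Let $x'$ be the suffix of $x$ that begins at the last start letter of $x$; it depends only on $x$. Since $a$ is not a start letter, the run of $xy$ that contains $a$ has the prefix $x'a$, so $M(a)=2\#x'+1$. Given $x_1,x_2\in X_0$, the set $(Y^0_{x_1}\cap Y^0_{x_2})\setminus Z$ is in $r$, and any of its elements yields $\#x_1'=\#x_2'$, so $x_1'=x_2'$. Hence all words of $X_0$ end with the same letter. Since $X_0\in q$, this contradicts Lemma~\ref{lem:S0}(d).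

Now let $x\in X_n$ and $y\in Y^n_x\cap Z$. In $xy=y_1\cdots y_l\in L^n$ a run begins at the first letter of $y$, so $x=y_1\cdots y_j$ and $y=y_{j+1}\cdots y_l$ for some $1\le j<l$. Therefore $x\in L^0$ with $N_1(x)=N_1(xy)\ge n$, and $y\in L^0$ with $N_1(y)=N_{j+1}>\max x$. Since $Y^n_x\cap Z\in r$ is nonempty, the first conclusion gives $X_n\subseteq L^n$, so $L^n\in q$ for all $n$. The second gives $Y^0_x\cap Z\subseteq L^{\max x+1}$, so $L^{\max x+1}\in r$ for every $x\in X_0$. As $q\in S_0$, the values $\max x$ are unbounded on $X_0$, so $L^m\in r$ for all $m$.

\emph{(iii)} Let $\varphi$ be a prescription in $I\setminus J^*$. We need a point in $T\cap\overline{O(\varphi)}\cap\bigcap_n\overline{L^n}$. The sets $L^n$ decrease, so by compactness it suffices to find for each $n$ some $t\in T$ with $O(\varphi)\cap L^n\in t$. Choose $N\ge n$ with $N\equiv\varepsilon\pmod2$. The labeling rule for a single run is itself a prescription in the row $i^*$: let $\psi_{i^*}(0)=2N$ and $\psi_{i^*}(v)=2\#v+1$ for $v\ne0$, and let $\psi$ be the prescription with index set $\{i^*\}$. Then $\varphi\cup\psi$ is a prescription in $I\setminus J$, and $J$ is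 a witness for $Q_N$. So some $t\in T$ contains $Q_N\cap O(\varphi)\cap O(\psi)$, and it also contains $\mathcal W^+$. Every nonempty word in $Q_N\cap O(\psi)$ is a run with start $N$, hence an element of $L^n$. So $O(\varphi)\cap L^n\in t$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Lemma~\ref{lem:countable} we may assume that $G$ is countably infinite. Regard $\mathfrak c$ as the least ordinal of its cardinality, and enumerate the subsets of $G$ as $\{A_\xi:\xi<\mathfrak c\}$.

\emph{The recursion.} For all $\xi<\mathfrak c$ and $\sigma:\xi\to\{0,1\}$ we define a family $\mathcal T_\sigma$ of towers and a set $I_\sigma\subseteq R$ such that $\mathcal T_\sigma$ is free over $I_\sigma$, $|R\setminus I_\sigma|\le|\xi|+\aleph_0$, and $\mathcal T_{\sigma{\restriction}\eta}\subseteq\mathcal T_\sigma$ for $\eta<\xi$. Since $|\xi|+\aleph_0<\mathfrak c=|R|$, each $I_\sigma$ is uncountable; no other fact about $\mathfrak c$ is needed. For $\xi=0$ take the empty family and $R$, by Lemma~\ref{lem:free}(a). Given $\mathcal T_\sigma$ and $I_\sigma$ with $\sigma:\xi\to\{0,1\}$, apply Proposition~\ref{prop:step} to $\mathcal T_\sigma$,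 $I_\sigma$, $A_\xi$, and for the extension $\sigma^\frown\varepsilon$ of $\sigma$ with value $\varepsilon$ at $\xi$ put
\[
\mathcal T_{\sigma^\frown\varepsilon}=\mathcal T_\sigma\cup\{L_\varepsilon\},\qquad I_{\sigma^\frown\varepsilon}=I_\sigma\setminus J^* .
\]
For limit $\xi$ put $\mathcal T_\sigma=\bigcup_{\eta<\xi}\mathcal T_{\sigma{\restriction}\eta}$ and $I_\sigma=\bigcap_{\eta<\xi}I_{\sigma{\restriction}\eta}$, and use Lemma~\ref{lem:free}(b). The cardinality bound holds because each successor step removes countably many rows.

\emph{The ultrafilters.} Let $\zeta:\mathfrak c\to\{0,1\}$, $\mathcal T_\zeta=\bigcup_{\xi<\mathfrak c}\mathcal T_{\zeta{\restriction}\xi}$ and $T_\zeta=T(\mathcal T_\zeta)$. The set $T_\zeta$ is the intersection of the decreasing nonempty closed sets $T(\mathcal T_{\zeta{\restriction}\xi})$, so it is nonempty. For each $\xi$ the family $\mathcal T_\zeta$ contains a tower $L$ with $L^0\subseteq A_\xi$ or $L^0\subseteq G\setminus A_\xi$, so all members of $T_\zeta$ agree on whether they contain $A_\xi$. Hence $T_\zeta=\{p_\zeta\}$ for one ultrafilter $p=p_\zeta\in S\subseteq G^*$.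

\emph{Idempotence.} By Lemma~\ref{lem:towers}(b), $p+p\in T_\zeta=\{p\}$.

\emph{Trivial sums.} Let $q,r\in G^*$ with $q+r=p$. Proposition~\ref{prop:reduce} gives $x\in G$ with $-x+q\in S$ and $x+r\in S$, and $(-x+q)+(x+r)=p\in T_\zeta$. By Lemma~\ref{lem:towers}(b) both summands lie in $T_\zeta$, so $-x+q=p=x+r$. Thus $q=x+p$ and $r=-x+p$.

\emph{Number.} Let $\zeta\neq\zeta'$ first differ at $\xi$, and let $L_0,L_1$ be the towers chosen at $\sigma=\zeta{\restriction}\xi=\zeta'{\restriction}\xi$. Then $L^0_{\zeta(\xi)}\in p_\zeta$ and $L^0_{\zeta'(\xi)}\in p_{\zeta'}$, and these sets are disjoint by Proposition~\ref{prop:step}(i). So $\zeta\mapsto p_\zeta$ is injective, which gives $2^{\mathfrak c}$ ultrafilters. \qed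

\section{The Boolean group: proof of Theorem~\ref{thm:boolean}}\label{sec:boolean}

Let $G$ be the countably infinite Boolean group, with letters, words and $S$ as above. The ultrafilters $p_\zeta$ are idempotents in $S$, so it suffices to show that no idempotent $p\in S$ is strongly summable. The reason is a tension between two features. Membership in $S$ forces a member of $p$ to branch infinitely often after some prefix, while in a Boolean group a set $\mathrm{FS}(\vec x)$ is closed under sums of distinct elements, and such a sum cancels the common prefix.

Let $\mathcal W_n$ be the set of words with at least $n$ letters. We have $\mathcal W_1=\mathcal W^+\in p$. If $\mathcal W_n\in p$, then for $x\in\mathcal W_n$ and $p$-a.e.\ $y$ the word $y$ is beyond $x$ and $xy\in\mathcal W_{n+1}$; so $\mathcal W_{n+1}\in p+p=p$. Hence $\mathcal W_3\in p$.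

Suppose that $p$ is strongly summable, and take $\vec x$ with $\mathrm{FS}(\vec x)\subseteq\mathcal W_3$ and $\mathrm{FS}(\vec x)\in p$. For $v\in\mathcal W$ let $C_v$ be the set of letters $a$ beyond $v$ with $va\in\mathrm{FS}(\vec x)$. If every $C_v$ were finite, we could choose $h$ with $h(v)>\ell(a)$ for all $a\in C_v$. A word $w=va\in U_h^+$ has $\ell(a)\ge h(v)$, so $a\notin C_v$ and $w\notin\mathrm{FS}(\vec x)$. Then the members $U_h^+$ and $\mathrm{FS}(\vec x)$ of $p$ would be disjoint. So some $C_v$ is infinite, and since the levels $E_k$ are finite, it contains letters $a,a'$ with $\ell(a)<\ell(a')$. Write $va=\sum_{n\in F}x_n$ and $va'=\sum_{n\in F'}x_n$. Then $F\ne F'$ because $va\neq va'$, and since $G$ is Boolean,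
\[
a+a'=va+va'=\sum_{n\in F\triangle F'}x_n\in\mathrm{FS}(\vec x)\subseteq\mathcal W_3 .
\]
But $a+a'$ is the word $aa'$, which has two letters, and a word determines its letters. This contradiction shows that $p$ is not strongly summable. \qed

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Strongly Summable Ultrafilters: Some Properties},
\texttt{https://dfernandezb.web.app/FernandezBreton\_David\_J\_2014\_PhD.pdf}

\end{thebibliography}
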